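\title{Assigning ultrafilters to the classes of countable Borel equivalence relations}

\begin{abstract}
Let $W$ be the choiceless Solovay model and let $W[U]$ be its extension by a generic ultrafilter $U$ on $\omega$. We study the countable Borel equivalence relations $E$ for which $W[U]$ contains a function assigning to each $E$-class an ultrafilter on that class. It was conjectured that these are exactly the hyperfinite relations. Every hyperfinite relation has such an assignment, and we show that a single limit along $U$ of Borel choices of points produces one only for hyperfinite relations. The conjecture is nevertheless false: an iterated limit along $U$ produces an assignment for a conull part of a Bernoulli shift of the free group $F_2$, which is not hyperfinite. With one more limit, every countable Borel equivalence relation has an assignment off an invariant null set of any prescribed Borel probability measure.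
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A Borel equivalence relation $E$ on a Polish space $X$ is \emph{countable} if each $E$-class is countable, \emph{finite} if each class is finite, and \emph{hyperfinite} if it is the union of an increasing chain $E_0\subseteq E_1\subseteq\cdots$ of finite Borel equivalence relations. Let $\kappa$ be an inaccessible cardinal, let $G$ be generic for the Levy collapse $\mathrm{Coll}(\omega,{<}\kappa)$, and let $W$ be the choiceless Solovay model: the model of ZF+DC consisting of the sets hereditarily definable in $V[G]$ from reals and ordinals. Let $U$ be a generic filter over $W$ for the poset $\mathcal P(\omega)/\mathrm{fin}$, so that $U$ is a Ramsey ultrafilter on $\omega$, and let $W[U]$ be the generic extension.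

\begin{definition}
$\mathbf P$ is the class of countable Borel equivalence relations $E$ for which $W[U]$ contains a function that assigns to each $E$-class $a$ an ultrafilter on $a$. Principal ultrafilters are allowed.
\end{definition}

The problem, posed in \cite{source}, is to determine $\mathbf P$, and the conjecture stated there is the following.
\begin{quote}
A countable Borel equivalence relation belongs to $\mathbf P$ if and only if it is hyperfinite.
\end{quote}

To see what membership in $\mathbf P$ measures, compare three universes. In a model of ZFC every $E$ has an assignment: choose a point in each class. In $W$ every subset of $2^\omega$ has the Baire property. A nonprincipal ultrafilter on $\omega$, viewed as a subset of $2^\omega$, does not: it is closed under finite changes, so it would be meager or comeager, while the homeomorphism $B\mapsto\omega\setminus B$ exchanges it with its complement. So in $W$ an assignment of ultrafilters to countable classes is a choice of points. For the relation of eventual equality on $2^\omega$ no such choice exists in $W$. Indeed, the set of chosen points meets every class, so its images under the countably many finite changes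 cover $2^\omega$; hence it is comeager in some basic open set, and flipping one further coordinate yields two chosen points in one class.

The model $W[U]$ adds one nonprincipal ultrafilter, and this suffices for eventual equality. Let $s_n(x)$ be $x$ with its first $n$ digits replaced by $0$. If $x$ and $y$ are eventually equal, then $s_n(x)=s_n(y)$ for all large $n$, so the ultrafilter
\[
U\text{-}\lim_n s_n(x)=\{B\subseteq[x]_E:\{n:s_n(x)\in B\}\in U\}
\]
depends only on the class of $x$. The same argument works for every hyperfinite relation, with $s_n(x)$ a point chosen from the finite class $[x]_{E_n}$. Thus $\mathbf P$ measures how far one ultrafilter on $\omega$ can be spread, uniformly, over the classes of $E$.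

There are two reasons to guess that it spreads no further. First, the construction just described works only for hyperfinite relations (Theorem~\ref{thm:onestep}). Second, for a free measure preserving action of $F_2$ the classes are $4$-regular trees; an ultrafilter on such a tree orients every edge toward itself, each vertex then has at most one outgoing and at least three incoming edges, and this is impossible if the orientation is measurable (Remark~\ref{rem:nonmeasurable}). The guess is wrong all the same.

\begin{theorem}\label{thm:main}
Every hyperfinite Borel equivalence relation belongs to $\mathbf P$. There is a countable Borel equivalence relation $E\in\mathbf P$ that is not hyperfinite. Hence the conjecture is false.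
\end{theorem}

The relation $E$ is the orbit equivalence relation of the shift action of $F_2$ on an invariant conull Borel subset of $\{0,1,2,3\}^{F_2\times\omega}$, and the ultrafilters are two-step limits $U\text{-}\lim_m U\text{-}\lim_n s_{mn}(x)$ of Borel functions with $s_{mn}(x)\mathrel E x$. The second limit cannot be avoided.

\begin{theorem}\label{thm:onestep}
A countable Borel equivalence relation $E$ on $X$ is hyperfinite if and only if $W$ contains a sequence of Borel functions $s_n:X\to X$ with $s_n(x)\mathrel E x$ such that in $W[U]$ the function $x\mapsto U\text{-}\lim_n s_n(x)$ is $E$-invariant.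
\end{theorem}

So one-step limits characterize hyperfiniteness and two-step limits do not. The construction behind Theorem~\ref{thm:main} is not special to the free group.

\begin{theorem}\label{thm:ae}
For every countable Borel equivalence relation $E$ on $X$ and every Borel probability measure $\mu$ on $X$ there is an $E$-invariant Borel $\mu$-conull set $Y\subseteq X$ with $E|Y\in\mathbf P$. If all $E$-classes are infinite, the ultrafilters can be taken nonprincipal.
\end{theorem}

Recall that $E$ on $X$ is \emph{Borel reducible} to $E'$ on $X'$, written $E\le_BE'$, if there is a Borel $f:X\to X'$ with $x\mathrel Ey\iff f(x)\mathrel{E'}f(y)$.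

\begin{proposition}\label{prop:closure}
\begin{enumerate}
\item[(a)] If $E\le_BE'$ are countable Borel equivalence relations and $E'\in\mathbf P$, then $E\in\mathbf P$.
\item[(b)] If $E=\bigcup_jE_j$ is an increasing union of relations $E_j\in\mathbf P$, then $E\in\mathbf P$.
\end{enumerate}
\end{proposition}

We do not determine $\mathbf P$. In particular, we leave open whether it contains all countable Borel equivalence relations. By Theorem~\ref{thm:ae}, an obstruction to membership in $\mathbf P$, if there is one, cannot be detected by measures (Corollary~\ref{cor:measure}).

The idea of the counterexample fits in a few lines. Color the vertices of the tree at random with four colors, independently, infinitely many times, and call the colorings $\varphi_0,\varphi_1,\dots$. The set $A_{mn}$ of vertices where $\varphi_m$ and $\varphi_n$ agree is sparse, so it has finite connected components, and one can choose a point in each of them. On the other hand, for any two adjacent vertices there is a set $M\in U$ of indices on which the colors of both vertices are constant, and then both vertices lie in one component of $A_{mn}$ for all $m<n$ in $M$. The two-step limit of the chosen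 points sees only such pairs $(m,n)$. Section~\ref{sec:two} works this out on a line, Section~\ref{sec:free} on the tree, and Section~\ref{sec:ae} for arbitrary relations.

\section{The model $W[U]$, limits along $U$, and Borel facts}\label{sec:prelim}

\subsection*{The forcing}
We view $\mathcal P(\omega)/\mathrm{fin}$ as the set of infinite subsets of $\omega$, with $Z'\le Z$ when $Z'\setminus Z$ is finite, and $U$ as a set of infinite subsets of $\omega$. For each $B\subseteq\omega$ the conditions below $B$ or below $\omega\setminus B$ are dense, so $U$ decides every $B\in W$. A condition $Z$ forces $Z\in U$. We use the two basic properties of forcing: a statement true in $W[U]$ is forced over $W$ by some $Z\in U$, and what $Z$ forces is forced by every $Z'\le Z$. The poset is \emph{$\sigma$-closed}: if $Z_0\ge Z_1\ge\cdots$, pick $n_0<n_1<\cdots$ with $n_i\in Z_0\cap\dots\cap Z_i$; then $\{n_i:i\in\omega\}$ is a lower bound.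

\begin{lemma}\label{lem:model}
Every $\omega$-sequence in $W[U]$ of elements of $W$ belongs to $W$, and $W[U]$ satisfies \textup{DC}.
\end{lemma}

\begin{proof}
Let $Z$ force that $\dot f$ is an $\omega$-sequence of elements of $W$, and let $Z'\le Z$. By DC in $W$ there are $Z'\ge Z_0\ge Z_1\ge\cdots$ such that $Z_n$ decides $\dot f(n)$. A lower bound decides all values, so it forces $\dot f\in W$; such conditions are therefore dense below $Z$. For DC, let $Z$ force that $\dot R$ is a relation on a nonempty set $\dot D$ in which every element has a successor, and let $Z'\le Z$. By DC in $W$ there are $Z'\ge Z_0\ge Z_1\ge\cdots$ and names $\tau_n$ from the domain of $\dot D$ such that $Z_n$ forces $\tau_n\in\dot D$ and $Z_{n+1}$ forces $\tau_n\mathrel{\dot R}\tau_{n+1}$. A lower bound forces that $(\tau_n)$ is an $\dot R$-chain.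
\end{proof}

Thus $W[U]$ has no new reals, no new points of Polish spaces, and no new subsets of countable classes, and $U$ is a nonprincipal ultrafilter on $\omega$ in $W[U]$. The models $V[G]$, $W$ and $W[U]$ have the same reals and hence the same Borel codes; by DC, a sequence of Borel sets has a sequence of codes, which is again a real. A projective statement about codes, that is, one which quantifies only over integers and reals, has the same truth value in the three models. ``$E$ is hyperfinite'' is such a statement, and so are the facts (B1)--(B5) below. Since $V[G]$ satisfies ZFC, we may use ZFC theorems about Borel objects in $W$ and in $W[U]$.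

To show $E\in\mathbf P$ it suffices to define in $W[U]$, from $U$ and other parameters in $W[U]$, an ultrafilter $v_x$ on $[x]_E$ for each $x\in X$ so that $x\mathrel Ey$ implies $v_x=v_y$. The function $[x]_E\mapsto v_x$ then belongs to $W[U]$, because $W[U]$ satisfies ZF. We call $x\mapsto v_x$ an \emph{invariant assignment} for $E$.

\subsection*{Limits along $U$}
Work in $W[U]$. For a set $a$ and ultrafilters $v_n$ on $a$ put
\[
U\text{-}\lim_n v_n=\{B\subseteq a:\{n:B\in v_n\}\in U\}.
\]
This is an ultrafilter on $a$, because the map $B\mapsto\{n:B\in v_n\}$ preserves inclusions, intersections of two sets and complements. We identify a point of $a$ with the principal ultrafilter at that point. For points $s_{mn}\in a$ this gives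
\[
B\in U\text{-}\lim_m U\text{-}\lim_n s_{mn}\iff\{m:\{n:s_{mn}\in B\}\in U\}\in U .
\]

\begin{lemma}\label{lem:limits}
Let $M\in U$.
\begin{enumerate}
\item[(a)] If $v_n=w_n$ for all but finitely many $n\in M$, then $U\text{-}\lim_nv_n=U\text{-}\lim_nw_n$.
\item[(b)] If for each $m\in M$ we have $s_{mn}=t_{mn}$ for all but finitely many $n\in M$, then $U\text{-}\lim_mU\text{-}\lim_ns_{mn}=U\text{-}\lim_mU\text{-}\lim_nt_{mn}$.
\item[(c)] If $B\subseteq a$ and for each $m\in M$ we have $s_{mn}\in B$ for all but finitely many $n\in M$, then $B\in U\text{-}\lim_mU\text{-}\lim_ns_{mn}$.
\end{enumerate}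
\end{lemma}

\begin{proof}
Since $U$ is nonprincipal, every cofinite subset $M'$ of $M$ is in $U$. In (a), the sets $\{n:B\in v_n\}$ and $\{n:B\in w_n\}$ have the same intersection with such an $M'$, so one is in $U$ if and only if the other is. In (b), the inner limits agree for each $m\in M$ by (a), and then the outer limits agree by (a). In (c), $\{n:s_{mn}\in B\}\in U$ for every $m\in M$.
\end{proof}

\subsection*{Borel facts}
Let $E$ be a countable Borel equivalence relation on a Polish space $X$.
\begin{enumerate}
\item[(B1)] A Borel subset of a Polish space carries a Polish topology with the same Borel sets, so it may serve as an underlying space. There is a Borel injection $\theta:X\to2^\omega$; pulling back the lexicographic order gives a Borel linear order $\preceq$ of $X$.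
\item[(B2)] (Feldman--Moore) There is a countable group $H=\{h_0,h_1,\dots\}$ of Borel automorphisms of $X$, enumerated possibly with repetitions, with $E=\{(x,hx):x\in X,\ h\in H\}$.
\item[(B3)] (Lusin--Novikov) If $f:X\to X'$ is Borel and countable-to-one, then $f(X)$ is Borel and there is a Borel $g:f(X)\to X$ with $f\circ g=\mathrm{id}$.
\item[(B4)] (Marker lemma of Slaman--Steel; see \cite[Lemma 6.7]{KM}) If all $E$-classes are infinite, there are Borel sets $X=Q_0\supseteq Q_1\supseteq\cdots$, each meeting every $E$-class, with $\bigcap_iQ_i=\emptyset$.
\item[(B5)] (\cite[Theorem 5.1]{DJK}) If $E$ is an increasing union of smooth Borel equivalence relations, then $E$ is hyperfinite. Here $F$ is \emph{smooth} if there is a Borel function $t$ from $X$ to a Polish space with $x\mathrel Fy\iff t(x)=t(y)$.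
\end{enumerate}
Fact (B2) turns a quantifier over a class into a quantifier over $\omega$; this is how we check that sets and functions are Borel.

\section{Reductions, unions and hyperfinite relations}\label{sec:closure}

\begin{proof}[Proof of Proposition~\ref{prop:closure}]
(a) Let $f:X\to X'$ be a Borel reduction. We want to push the ultrafilter on $[f(x)]_{E'}$ forward to $[x]_E$, and for this we need a map from the first class to the second that does not depend on the representative $x$. Each fiber of $f$ lies in one $E$-class, so $f$ is countable-to-one; let $g$ be as in (B3). Let $(h_i)$ be as in (B2) for $E'$. For $z\in[f(X)]_{E'}$ let $r(z)=h_iz$ for the least $i$ with $h_iz\in f(X)$, and put $\pi=g\circ r$. If $z\mathrel{E'}f(x)$, then $f(\pi(z))=r(z)\mathrel{E'}z\mathrel{E'}f(x)$, so $\pi(z)\mathrel Ex$. Thus $\pi$ maps $[f(x)]_{E'}$ into $[x]_E$. If $z\mapsto w_z$ is an invariant assignment for $E'$, put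
\[
v_x=\{B\subseteq[x]_E:\pi^{-1}(B)\cap[f(x)]_{E'}\in w_{f(x)}\}.
\]
This is an ultrafilter on $[x]_E$, and $x\mathrel Ey$ implies $w_{f(x)}=w_{f(y)}$ and so $v_x=v_y$.

(b) By DC in $W[U]$ (Lemma~\ref{lem:model}), choose an invariant assignment $x\mapsto w^j_x$ for each $E_j$. Let $v^j_x=\{B\subseteq[x]_E:B\cap[x]_{E_j}\in w^j_x\}$, an ultrafilter on $[x]_E$ that depends only on $[x]_{E_j}$. If $x\mathrel Ey$, then $x\mathrel{E_j}y$ and so $v^j_x=v^j_y$ for all large $j$. By Lemma~\ref{lem:limits}(a), $v_x=U\text{-}\lim_jv^j_x$ is $E$-invariant.
\end{proof}

A finite Borel equivalence relation is in $\mathbf P$, since each class has a $\preceq$-least element. By part (b), so is every hyperfinite relation. We record the explicit form of the assignment.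

\begin{lemma}\label{lem:hyp}
Let $E$ be hyperfinite. There are Borel functions $s_n:X\to X$ with $s_n(x)\mathrel Ex$ such that $x\mapsto U\text{-}\lim_ns_n(x)$ is $E$-invariant. In particular $E\in\mathbf P$.
\end{lemma}

\begin{proof}
Let $E=\bigcup_nE_n$ be an increasing union of finite Borel relations and let $s_n(x)$ be the $\preceq$-least element of $[x]_{E_n}$. With $(h_i)$ as in (B2), $s_n(x)=h_ix$ if and only if $h_ix\mathrel{E_n}x$ and $h_ix\preceq h_{i'}x$ for all $i'$ with $h_{i'}x\mathrel{E_n}x$; so $s_n$ is Borel. If $x\mathrel Ey$, then $[x]_{E_n}=[y]_{E_n}$ and $s_n(x)=s_n(y)$ for all large $n$. Apply Lemma~\ref{lem:limits}(a).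
\end{proof}

\section{One limit characterizes hyperfiniteness}\label{sec:one}

Lemma~\ref{lem:hyp} is the forward direction of Theorem~\ref{thm:onestep}. For the converse, let $(s_n)\in W$ be as in the theorem. The hypothesis speaks of $U$, and the conclusion speaks of Borel sets only. Genericity removes $U$: the hypothesis is true in $W[U]$, so some $Z\in U$ forces over $W$ that
\begin{equation}\label{eq:forced}
U\text{-}\lim_ns_n(x)=U\text{-}\lim_ns_n(y)\quad\text{whenever }x\mathrel Ey .
\end{equation}
One set $Z$ serves all pairs $x\mathrel Ey$, and every infinite subset of $Z$ still forces \eqref{eq:forced}. This leaves the sequences $(s_n(x))$ and $(s_n(y))$ no room to differ along $Z$.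

\begin{lemma}\label{lem:ramsey}
If $x\mathrel Ey$, then $s_n(x)=s_n(y)$ for all but finitely many $n\in Z$.
\end{lemma}

\begin{proof}
Work in $W$. Write $f(n)=s_n(x)$ and $g(n)=s_n(y)$, and suppose that $Z'=\{n\in Z:f(n)\ne g(n)\}$ is infinite. The two sequences may still take the same values at different indices, so we thin out $Z'$ until their ranges are disjoint. By Ramsey's theorem for pairs, applied twice, there is an infinite $L\subseteq Z'$ such that each of the statements ``$f(m)=g(n)$'' and ``$g(m)=f(n)$'' holds either for all $m<n$ in $L$ or for none.

Suppose $f(m)=g(n)$ for all $m<n$ in $L$. For $m<m'$ in $L$ take $n\in L$ above $m'$; then $f(m)=g(n)=f(m')$. So $f$ has a constant value $e$ on $L$. For $n\in L\setminus\{\min L\}$ we get $g(n)=f(\min L)=e=f(n)$, which contradicts $L\subseteq Z'$. Exchanging $f$ and $g$ rules out $g(m)=f(n)$ for all $m<n$ in $L$. Hence $f(m)\ne g(n)$ for all $m\ne n$ in $L$, and for $m=n$ because $L\subseteq Z'$. So $f[L]\cap g[L]=\emptyset$.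

The condition $L$ forces $L\in U$, hence $f[L]\in U\text{-}\lim_ns_n(x)$ and $g[L]\in U\text{-}\lim_ns_n(y)$. Since $L\le Z$, it also forces that these two ultrafilters are equal. An ultrafilter does not contain two disjoint sets, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:onestep}, converse direction]
Let
\[
F_n=\{(x,y)\in E:s_m(x)=s_m(y)\text{ for all }m\in Z\text{ with }m\ge n\}.
\]
These are increasing Borel equivalence relations, and their union is $E$ by Lemma~\ref{lem:ramsey}. Their classes need not be finite, but each $F_n$ is smooth. The point is that every $F_n$-class comes with a canonical point of the ambient $E$-class, from which the class can be enumerated. Let $z$ be the least element of $Z$ with $z\ge n$, so that $s_z$ is constant on each $F_n$-class, and let $(h_i)$ be as in (B2). Put $t(x)=h_i(s_z(x))$ for the least $i$ with $h_i(s_z(x))\mathrel{F_n}x$. Such an $i$ exists, because $x\mathrel Es_z(x)$ gives $x=h_i(s_z(x))$ for some $i$. The function $t$ is Borel and $t(x)\mathrel{F_n}x$. If $x\mathrel{F_n}y$, then $s_z(x)=s_z(y)$ and the least $i$ is the same, so $t(x)=t(y)$. Conversely $t(x)=t(y)$ gives $x\mathrel{F_n}t(x)=t(y)\mathrel{F_n}y$.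 So $F_n$ is smooth, and $E$ is hyperfinite by (B5).
\end{proof}

This is the only main proof that uses the genericity of $U$ beyond Lemma~\ref{lem:model}. The constructions in the remaining sections use only that $U$ is a nonprincipal ultrafilter.

\section{Two limits: agreement sets of colorings}\label{sec:two}

Suppose the $E$-classes are the connected components of a Borel graph. A natural way to choose points coherently is to take Borel sets $A_n\subseteq X$ on which the induced graph has finite components, choose a point in each component, and take the limit along $U$. Neighbors receive the same ultrafilter if every $x$ lies in $A_n$ for $U$-many $n$. With one index this requirement is severe. Some $Z\in U$ forces it, and then every $x$ lies in $A_n$ for all but finitely many $n\in Z$, since an infinite $L\subseteq Z$ with $x\notin A_n$ for $n\in L$ would force the opposite. So $\mu(A_n)\to1$ along $Z$ for every Borel probability measure $\mu$. On the trees of Section~\ref{sec:free}, a set with finite components has measure at most $3/4$ (Remark~\ref{rem:34}).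

With two indices the situation changes. Partition $\omega$ into $k$ pieces. One piece $M$ is in $U$, so the set of pairs $m<n$ lying in a common piece contains all pairs from a set in $U$. Yet for a random partition a given pair lies in a common piece with probability only $1/k$. So a point $x$ can belong to $A_{mn}$ for all pairs from a set in $U$ although every $A_{mn}$ has small measure.

\begin{example}[a line, two colors]\label{ex:line}
Let $x\in\{0,1\}^{\mathbb Z\times\omega}$ be an array of independent fair bits, with columns $i\in\mathbb Z$ and rows $n\in\omega$. Row $n$ is a coloring of the line $\mathbb Z$. For $m<n$ let $A_{mn}$ be the set of columns where rows $m$ and $n$ agree. It splits into maximal intervals; for instance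
\[
\begin{array}{c|ccccccccccc}
i&\cdots&-4&-3&-2&-1&0&1&2&3&4&\cdots\\\hline
\text{row }m&\cdots&0&1&1&0&1&0&0&1&1&\cdots\\
\text{row }n&\cdots&1&1&0&0&1&0&0&0&1&\cdots\\\hline
A_{mn}&&&\bullet&&\bullet&\bullet&\bullet&\bullet&&\bullet&
\end{array}
\]
Two rows agree on $r$ given columns with probability $2^{-r}$, so almost surely no $A_{mn}$ contains a half-line and all intervals are finite. Let $s_{mn}(i)$ be the left endpoint of the interval containing $i$ if $m<n$ and $i\in A_{mn}$, and $s_{mn}(i)=i$ otherwise; in the picture $s_{mn}(0)=s_{mn}(1)=-1$. Put $v_i=U\text{-}\lim_mU\text{-}\lim_ns_{mn}(i)$.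

Compare $v_0$ and $v_1$. On the columns $0$ and $1$ each row shows one of the patterns $00$, $01$, $10$, $11$, so the set $M$ of rows that show one particular pattern is in $U$. Two rows $m<n$ in $M$ agree on both columns, so $0$ and $1$ lie in one interval of $A_{mn}$ and $s_{mn}(0)=s_{mn}(1)$. By Lemma~\ref{lem:limits}(b), $v_0=v_1$. The same argument with the columns $i$ and $i+1$ gives $v_i=v_{i+1}$, so all $v_i$ are one ultrafilter $v$ on $\mathbb Z$, defined from the array without reference to an origin. With the $2^{r+1}$ patterns on the columns $-r,\dots,0$ we find $M\in U$ with $s_{mn}(0)\le-r$ for all $m<n$ in $M$, so $(-\infty,-r]\in v$ by Lemma~\ref{lem:limits}(c). The chosen points escape to $-\infty$, and $v$ is nonprincipal.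
\end{example}

The role of the outer limit can be read off from the example. Each column $i$ has a limit color $p(i)$, the color it shows in $U$-many rows, and $i$ belongs to $\{i':x(i',n)=p(i')\}$ for $U$-many $n$. These sets have one index, but $p$ is defined from $U$, and the probability estimate that makes components finite does not apply to it. Row $m$ is a Borel substitute for $p$: on any finite set of columns it equals $p$ for $U$-many $m$.

Apart from that estimate, nothing in Example~\ref{ex:line} uses that the graph is a line. Work in $W[U]$. Let $\mathcal G$ be a graph on a set $a$, let $k\ge1$, and let $\varphi_n:a\to k=\{0,\dots,k-1\}$ for $n\in\omega$. For $m<n$ define the \emph{agreement set} $A_{mn}=\{x\in a:\varphi_m(x)=\varphi_n(x)\}$, and let $C_{mn}(x)$ be the connected component of $x$ in the induced graph $\mathcal G|A_{mn}$ if $x\in A_{mn}$, and $C_{mn}(x)=\{x\}$ otherwise. Let $\sigma$ be a \emph{rule}: a function that assigns to each nonempty finite $C\subseteq a$ an element $\sigma(C)\in C$. Put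
\begin{equation}\label{eq:sv}
s_{mn}(x)=\begin{cases}\sigma(C_{mn}(x))&\text{if $m<n$ and $C_{mn}(x)$ is finite,}\\ x&\text{otherwise,}\end{cases}
\qquad v_x=U\text{-}\lim_mU\text{-}\lim_ns_{mn}(x).
\end{equation}

\begin{lemma}[gluing]\label{lem:glue}
Let $x,y\in a$ lie in the same connected component of $\mathcal G$.
\begin{enumerate}
\item[(a)] There is $M\in U$ with $C_{mn}(x)=C_{mn}(y)$ for all $m<n$ in $M$.
\item[(b)] If for every $m$ the set $C_{mn}(x)$ is finite for all but finitely many $n$, then $v_x=v_y$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $x=y_0,y_1,\dots,y_r=y$ be a path in $\mathcal G$. The map $n\mapsto(\varphi_n(y_0),\dots,\varphi_n(y_r))$ takes at most $k^{r+1}$ values, so it is constant on some $M\in U$. For $m<n$ in $M$ the whole path lies in $A_{mn}$, so $x$ and $y$ are in the same component of $\mathcal G|A_{mn}$.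

(b) Fix $m\in M$. For all but finitely many $n\in M$ we have $n>m$ and $C_{mn}(x)=C_{mn}(y)$ is finite, so $s_{mn}(x)=s_{mn}(y)$. Apply Lemma~\ref{lem:limits}(b).
\end{proof}

The number of colors must be finite and the same for all $n$, for the pigeonhole step in (a). It must also be large enough to make the components finite: for $k=1$ each $A_{mn}$ is all of $a$. The rest of the paper supplies colorings with finite components.

\section{A Bernoulli shift of the free group}\label{sec:free}

Let $\Gamma=F_2$ be the free group on $\alpha,\beta$, and let $S=\{\alpha^{\pm1},\beta^{\pm1}\}$. We build the colorings into the space. Let $\Omega=\{0,1,2,3\}^{\Gamma\times\omega}$ with the uniform product measure $\mu$, and let $\Gamma$ act by $(\gamma x)(\delta,n)=x(\gamma^{-1}\delta,n)$. The action permutes coordinates, so it preserves $\mu$. The free part $\mathrm{Fr}=\{x:\gamma x\ne x\text{ for all }\gamma\ne1\}$ is Borel and invariant. It is conull: if $\gamma x=x$ with $\gamma\ne1$, then $x(\gamma^{-1},n)=(\gamma x)(1,n)=x(1,n)$ for all $n$, and these are independent events of probability $1/4$.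

Let $\mathcal T$ be the graph on $\mathrm{Fr}$ that joins $x$ to $sx$ for $s\in S$. Its components are the orbits. For $x\in\mathrm{Fr}$ the map $\gamma\mapsto\gamma x$ is an isomorphism from the Cayley graph of $\Gamma$, with edges $\{\gamma,s\gamma\}$, onto the orbit of $x$. So each component is a $4$-regular tree. Put $\varphi_n(x)=x(1,n)$, and define $A_{mn}$ and $C_{mn}(x)$ from $\mathcal T$ and $(\varphi_n)$ as in Section~\ref{sec:two}. Since
\[
\varphi_n(\gamma x)=x(\gamma^{-1},n),
\]
the colors $\varphi_n(\gamma x)$ for $\gamma\in\Gamma$, $n\in\omega$ are independent and uniform.

\begin{lemma}\label{lem:perc}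
For $m<n$, the set of $x\in\mathrm{Fr}$ such that $C_{mn}(x)$ is infinite is Borel and $\mu$-null.
\end{lemma}

\begin{proof}
An infinite, connected, locally finite graph has vertices at every distance from $x$, and a shortest path to such a vertex is simple. So $C_{mn}(x)$ is infinite if and only if for every $r\ge1$ the set $A_{mn}$ contains a simple path $x,w_1x,\dots,w_rx$ in $\mathcal T$, where $w_i=s_i\cdots s_1$ with $s_1,\dots,s_r\in S$ and $s_{i+1}\ne s_i^{-1}$. This condition is Borel. For fixed $r$ there are $4\cdot3^{r-1}$ such sequences $(s_1,\dots,s_r)$. For each of them $1,w_1,\dots,w_r$ are distinct, and the events $\{\gamma x\in A_{mn}\}=\{x(\gamma^{-1},m)=x(\gamma^{-1},n)\}$ for $\gamma\in\Gamma$ are independent of probability $1/4$. So the path lies in $A_{mn}$ with probability $4^{-(r+1)}$, and $C_{mn}(x)$ is infinite with probability at most $4\cdot3^{r-1}\cdot4^{-(r+1)}=3^{r-1}/4^r$, which tends to $0$.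
\end{proof}

With $k$ colors the bound is $4\cdot3^{r-1}k^{-(r+1)}$, which tends to $0$ exactly when $k\ge4$: the number of colors has to exceed the branching number $3$ of the tree. Let
\[
X=\{x\in\mathrm{Fr}:C_{mn}(\gamma x)\text{ is finite for all }\gamma\in\Gamma\text{ and }m<n\}.
\]
By Lemma~\ref{lem:perc} and invariance of $\mu$, the set $X$ is a countable intersection of conull Borel sets, and it is invariant. Let $E$ be the orbit equivalence relation on $X$.

\begin{proposition}\label{prop:inP}
$E\in\mathbf P$, with an invariant assignment $x\mapsto U\text{-}\lim_mU\text{-}\lim_ns_{mn}(x)$, where the $s_{mn}:X\to X$ are Borel and $s_{mn}(x)\mathrel Ex$.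
\end{proposition}

\begin{proof}
Let $\sigma(C)$ be the $\preceq$-least element of $C$, and define $s_{mn}(x)$ and the ultrafilter $v_x$ on $[x]_E$ by \eqref{eq:sv}. The condition $\gamma x\in C_{mn}(x)$ is Borel in $x$: it says that $\gamma=1$ or that the path from $x$ to $\gamma x$ in $\mathcal T$ lies in $A_{mn}$. For $m<n$ we have $s_{mn}(x)=\gamma x$ if and only if $\gamma x\in C_{mn}(x)$ and $\gamma x\preceq\delta x$ for all $\delta$ with $\delta x\in C_{mn}(x)$, so $s_{mn}$ is Borel. Each class $[x]_E$ is a connected component of $\mathcal T$, and all sets $C_{mn}(x)$ are finite. By Lemma~\ref{lem:glue}(b), applied to $a=[x]_E$, we have $v_x=v_y$ whenever $x\mathrel Ey$.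
\end{proof}

It remains to show that $E$ is not hyperfinite. A finite piece of a tree has average degree less than $2$, while the tree has degree $4$. Invariance of $\mu$ lets us compare the two, through the following identity: the average mass sent out by a point equals the average mass received.

\begin{lemma}[mass transport]\label{lem:mass}
Let $Y\subseteq X$ be invariant, Borel and conull, and let $\rho:E|Y\to[0,\infty]$ be such that $x\mapsto\rho(x,\gamma x)$ is $\mu$-measurable for each $\gamma\in\Gamma$. Then
\[
\int_Y\sum_{y\in[x]_E}\rho(x,y)\,d\mu(x)=\int_Y\sum_{y\in[x]_E}\rho(y,x)\,d\mu(x).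
\]
\end{lemma}

\begin{proof}
By freeness, both $\gamma\mapsto\gamma x$ and $\gamma\mapsto\gamma^{-1}x$ enumerate $[x]_E$ without repetition. By monotone convergence the left side is $\sum_\gamma\int\rho(x,\gamma x)\,d\mu(x)$ and the right side is $\sum_\gamma\int\rho(\gamma^{-1}x,x)\,d\mu(x)$. The terms agree, by the measure preserving substitution $x\mapsto\gamma^{-1}x$.
\end{proof}

\begin{lemma}\label{lem:degree}
Let $Y\subseteq X$ be invariant, Borel and conull. For a finite Borel equivalence relation $R\subseteq E|Y$ put $d_R(x)=|\{s\in S:sx\mathrel Rx\}|$. Then $\int_Yd_R\,d\mu\le2$. Consequently $E|Y$ is not hyperfinite.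
\end{lemma}

\begin{proof}
Let each $x$ spread the mass $d_R(x)$ evenly over its $R$-class: $\rho(x,y)=d_R(x)/|[x]_R|$ if $x\mathrel Ry$, and $\rho(x,y)=0$ otherwise. Then $x$ sends out $d_R(x)$, and Lemma~\ref{lem:mass} gives
\[
\int_Yd_R\,d\mu=\int_Y\frac1{|[x]_R|}\sum_{y\in[x]_R}d_R(y)\,d\mu(x).
\]
Let $T$ be an $R$-class. For $y\in T$, $d_R(y)$ is the degree of $y$ in $\mathcal T|T$. This graph is a finite forest, so it has at most $|T|-1$ edges and $\sum_{y\in T}d_R(y)\le2|T|-2$. The integrand on the right is less than $2$.

If $E|Y=\bigcup_nE_n$ were an increasing union of finite Borel relations, then $d_{E_n}(x)$ would increase to $4$ for every $x\in Y$, since $sx\mathrel{E_n}x$ for all $s\in S$ once $n$ is large. By monotone convergence $\int_Yd_{E_n}\,d\mu\to4$, which contradicts the bound.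
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Hyperfinite relations are in $\mathbf P$ by Lemma~\ref{lem:hyp}. The relation $E$ above is in $\mathbf P$ by Proposition~\ref{prop:inP} and is not hyperfinite by Lemma~\ref{lem:degree} with $Y=X$.
\end{proof}

\begin{remark}\label{rem:34}
If $A\subseteq X$ is Borel and $\mathcal T|A$ has finite components, then $\mu(A)\le3/4$. Indeed, let $R$ have these components and the singletons outside $A$ as classes. Then $2\ge\int d_R\,d\mu\ge\sum_{s\in S}\mu(A\cap s^{-1}A)\ge4(2\mu(A)-1)$.
\end{remark}

\begin{remark}\label{rem:nonmeasurable}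
No invariant assignment $x\mapsto v_x$ for $E$ is measurable, in the following sense. For $s\in S$ let $T_s(x)$ be the set of $y\in[x]_E$ such that the path from $x$ to $y$ passes through $sx$. Put $\rho(x,sx)=1$ if $T_s(x)\in v_x$, and $\rho=0$ at all other pairs. The four sets $T_s(x)$ are disjoint, so $x$ sends out mass at most $1$. The class $[x]_E$ is the disjoint union of $T_s(x)$ and $T_{s^{-1}}(sx)$, and $v_x=v_{sx}$, so $\rho(x,sx)+\rho(sx,x)=1$ and $x$ receives mass at least $3$. The proof of Lemma~\ref{lem:mass} uses only DC, so it holds in $W[U]$, and there some set $\{x\in X:T_s(x)\in v_x\}$ is not $\mu$-measurable.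
\end{remark}

\section{Arbitrary relations off a null set}\label{sec:ae}

Let $E$ on $X$ and $\mu$ be as in Theorem~\ref{thm:ae}, and fix $\theta$, $\preceq$ and $H=\{h_0,h_1,\dots\}$ as in (B1) and (B2). Three features of the shift are now missing: an invariant measure, a graph of bounded degree that generates $E$, and independent colors. We replace them in turn.

\subsection*{The measure}
At the end we discard a null set $N$ together with its saturation $[N]_E=\bigcup_{h\in H}hN$, which is Borel if $N$ is. The saturation of a $\mu$-null set need not be $\mu$-null: take for $\mu$ a point mass at $x$ and $N=\{y\}$ with $x\ne y$, $x\mathrel Ey$. So we pass to $\nu=\sum_i2^{-i-1}(h_i)_*\mu$, a Borel probability measure with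
\[
\nu(N)=0\iff\mu(h^{-1}N)=0\text{ for all }h\in H.
\]
Taking $h=1$ shows that $\nu$-null sets are $\mu$-null. If $\nu(N)=0$ and $h'\in H$, then $h^{-1}h'N=((h')^{-1}h)^{-1}N$ is $\mu$-null for all $h\in H$, so $\nu(h'N)=0$. Hence $\nu(N)=0$ implies $\nu([N]_E)=0$.

\subsection*{The graphs}
For $j\in\omega$ let $\mathcal G_j$ be the graph that joins $x\ne y$ when $y=h_i^{\pm1}x$ for some $i\le j$. Its degrees are at most $D_j=2(j+1)$. Its components are the classes of the equivalence relation $F_j$ generated by $h_0,\dots,h_j$; the $F_j$ increase, and their union is $E$. We treat each $\mathcal G_j$ by a two-step limit, with $k_j=2D_j$ colors, and then take a third limit over $j$. Let $\mathrm{Ball}_j(x,r)$ be the finite set of points at $\mathcal G_j$-distance at most $r$ from $x$.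

\subsection*{The colorings}
We cannot color uncountably many points independently and keep the coloring Borel. The path count in Lemma~\ref{lem:perc}, cut off at length $n$, needs independence only on a ball of radius $n$. So we let the $n$-th color of $y$ depend on a finite initial segment $\theta(y)|\ell$, long enough to separate the points of most such balls. For fixed $j$ and $n$ the Borel sets
\[
I^j_n(\ell)=\{x:y\mapsto\theta(y)|\ell\text{ is not injective on }\mathrm{Ball}_j(x,n)\}
\]
decrease as $\ell$ grows, and their intersection is empty because balls are finite and $\theta$ is injective. Choose $\ell^j_n$ with $\nu(I^j_n)\le2^{-n}$, where $I^j_n=I^j_n(\ell^j_n)$.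

Let $\mathcal C$ be the space of families $c=(c^j_n)_{j,n\in\omega}$ of functions $c^j_n:2^{\ell^j_n}\to k_j$. It is a countable product of finite sets; let $\Pr$ be the uniform product measure on it, so that all values $c^j_n(u)$ are independent and uniform in $k_j$. For $c\in\mathcal C$ put
\[
\varphi^j_n(x)=c^j_n(\theta(x)|\ell^j_n),
\]
and define $A^j_{mn}$ and $C^j_{mn}(x)$ from $\mathcal G_j$ and $(\varphi^j_n)_n$ as in Section~\ref{sec:two}. They depend on $c$.

\begin{lemma}\label{lem:random}
If $x\notin I^j_n$ and $m<n$, then $\Pr\{c:C^j_{mn}(x)\text{ is infinite}\}\le2^{-n}$.
\end{lemma}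

\begin{proof}
If $C^j_{mn}(x)$ is infinite, it contains a vertex at distance $n$ from $x$ in the induced graph, because it is connected and locally finite. A shortest path to that vertex is a $\mathcal G_j$-path of distinct vertices $x=y_0,\dots,y_n$ in $A^j_{mn}$, and $y_i\in\mathrm{Ball}_j(x,n)$ for all $i$. There are at most $D_j^n$ paths of length $n$ from $x$ in $\mathcal G_j$. Fix one with distinct vertices, and condition on $c^j_m$, which is independent of $c^j_n$ as $m\ne n$. The colors $\varphi^j_m(y_i)$ are now fixed. The strings $\theta(y_i)|\ell^j_n$ are distinct since $x\notin I^j_n$, so the colors $\varphi^j_n(y_i)$ are independent and uniform. Hence the path lies in $A^j_{mn}$ with probability $k_j^{-(n+1)}$, and the total is at most $D_j^n(2D_j)^{-(n+1)}\le2^{-n}$.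
\end{proof}

The bound is no longer $0$, so components are not finite for every pair $m<n$. It is summable, and Lemma~\ref{lem:glue}(b) asks for no more than the following.

\begin{lemma}\label{lem:fubini}
There is $c\in\mathcal C$ such that $\nu$-almost every $x$ satisfies
\begin{equation}\label{eq:dagger}
\text{for every $j$, for all but finitely many $n$, for all $m<n$, the set $C^j_{mn}(x)$ is finite.}
\end{equation}
\end{lemma}

\begin{proof}
The set of pairs $(x,c)$ that satisfy \eqref{eq:dagger} is Borel: $\varphi^j_n(x)$ is a Borel function of $(x,c)$, and $C^j_{mn}(x)$ is infinite if and only if for every $r$ some word of length $r$ in the $h_i^{\pm1}$, $i\le j$, traces a path of distinct vertices from $x$ inside $A^j_{mn}$. Since $\sum_n\nu(I^j_n)<\infty$ for each $j$, the Borel--Cantelli lemma shows that $\nu$-almost every $x$ has the property that for every $j$, $x\notin I^j_n$ for all large $n$. Fix such an $x$ and fix $j$. For all large $n$, Lemma~\ref{lem:random} bounds the probability that $C^j_{mn}(x)$ is infinite for some $m<n$ by $n2^{-n}$. As $\sum_nn2^{-n}<\infty$, almost surely this happens for finitely many $n$ only. Intersecting over $j$, almost every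 $c$ satisfies \eqref{eq:dagger} at $x$. By Fubini's theorem, for almost every $c$ the condition holds at $\nu$-almost every $x$.
\end{proof}

This is the step that costs a null set: each good point $x$ is served by almost every $c$, but we need one $c$ for all points at once.

\begin{proof}[Proof of Theorem~\ref{thm:ae}]
Fix $c$ as in Lemma~\ref{lem:fubini}. Let $N$ be the Borel $\nu$-null set where \eqref{eq:dagger} fails, and let $Y=X\setminus[N]_E$. Then $Y$ is Borel, invariant and $\nu$-conull, hence $\mu$-conull. Let $\sigma$ be a rule in $W$ on the finite subsets of $X$, for instance the $\preceq$-least element. For $x\in Y$ define $s^j_{mn}(x)$ by \eqref{eq:sv} from $C^j_{mn}(x)$ and $\sigma$, and put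
\[
v^j_x=U\text{-}\lim_mU\text{-}\lim_ns^j_{mn}(x),\qquad v_x=U\text{-}\lim_jv^j_x,
\]
all regarded as ultrafilters on $[x]_E$. Let $x\mathrel Ey$ in $Y$. For all large $j$ we have $x\mathrel{F_j}y$, so $x$ and $y$ lie in one component of $\mathcal G_j$. By \eqref{eq:dagger}, for every $m$ the set $C^j_{mn}(x)$ is finite for all but finitely many $n$. Lemma~\ref{lem:glue}(b), applied to $a=[x]_E$, gives $v^j_x=v^j_y$ for these $j$, and Lemma~\ref{lem:limits}(a) gives $v_x=v_y$. Thus $E|Y\in\mathbf P$.

Now let all classes be infinite; on a finite class every ultrafilter is principal, so this hypothesis is needed. With the least-element rule the limit may be principal: if a class happens to have a $\preceq$-least element, the rule picks it from every finite set that contains it. As in Example~\ref{ex:line}, we want a rule under which the chosen point escapes as the finite set grows. Let $(Q_i)$ be as in (B4). For a nonempty finite $C\subseteq X$ there is a largest $i$ with $C\cap Q_i\ne\emptyset$, because $Q_0=X$ and each point lies in only finitely many $Q_i$. Let $\sigma(C)$ be the $\preceq$-least element of $C\cap Q_i$ for this $i$. Since the $Q_i$ decrease,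
\begin{equation}\label{eq:marker}
C\cap Q_i\ne\emptyset\ \text{ implies }\ \sigma(C)\in Q_i .
\end{equation}
The previous paragraph applies to this rule, so $x\mapsto v_x$ is invariant. Let $x\in Y$ and $i\in\omega$; we show $Q_i\cap[x]_E\in v_x$. Choose $z\in Q_i\cap[x]_E$ and let $j$ be so large that $x\mathrel{F_j}z$. By Lemma~\ref{lem:glue}(a) there is $M\in U$ with $z\in C^j_{mn}(z)=C^j_{mn}(x)$ for all $m<n$ in $M$. Fix $m\in M$. For all but finitely many $n\in M$ this set is finite by \eqref{eq:dagger}, and then $s^j_{mn}(x)\in Q_i$ by \eqref{eq:marker}. Lemma~\ref{lem:limits}(c) gives $Q_i\cap[x]_E\in v^j_x$. This holds for all large $j$, so $Q_i\cap[x]_E\in v_x$. Every $y\in[x]_E$ lies outside some $Q_i$, so $\{y\}\notin v_x$, and $v_x$ is nonprincipal.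
\end{proof}

Say that the failure of a class $\mathcal K$ of countable Borel equivalence relations is \emph{detected by measures} if for every $E\notin\mathcal K$ there is a Borel probability measure $\mu$ with $E|Y\notin\mathcal K$ for every invariant Borel $\mu$-conull set $Y$.

\begin{corollary}\label{cor:measure}
If $\mathcal K\supseteq\mathbf P$ and the failure of $\mathcal K$ is detected by measures, then $\mathcal K$ contains every countable Borel equivalence relation.
\end{corollary}

\begin{proof}
If $E\notin\mathcal K$, take $\mu$ as in the definition and $Y$ as in Theorem~\ref{thm:ae}. Then $E|Y\notin\mathcal K$ and $E|Y\in\mathbf P\subseteq\mathcal K$, a contradiction.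
\end{proof}

So a property whose failure is detected by measures is not necessary for membership in $\mathbf P$ unless it holds of all $E$. For an example, call $E$ \emph{$\mu$-hyperfinite} if $E|Y$ is hyperfinite for some invariant Borel $\mu$-conull $Y$. The failure of the class of relations that are $\mu$-hyperfinite for all $\mu$ is detected by measures: if $E$ is not $\mu$-hyperfinite and $Y$ is invariant and $\mu$-conull, then $E|Y$ is not $\mu|Y$-hyperfinite. By Lemma~\ref{lem:degree} this class does not contain every relation, so it does not contain $\mathbf P$.

\begin{thebibliography}{9}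

\bibitem{DJK}
Dougherty, Jackson and Kechris,
\emph{The structure of hyperfinite Borel equivalence relations},
Trans. AMS 341 (1994).

\bibitem{KM}
Kechris and Miller,
\emph{Topics in Orbit Equivalence}.

\bibitem{source}
\emph{Ultrafilters and locally countable structures},
\texttt{https://github.com/grigorsarg/grigorsarg.github.io}.

\end{thebibliography}
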